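\title{Cubic graphs of large girth outside the difference graph of $S$-units}

\begin{abstract}
Let $S$ be a finite set of primes, and join two integers by an edge if their difference is composed of primes in $S$ only. We show that for every $k$ there is a finite connected $3$-regular graph of girth greater than $k$ that is not isomorphic to a subgraph of this graph. The same holds for the difference graph of any multiplicative group of finite rank containing $-1$ in a field of characteristic $0$. If $2\in S$, all finite graphs of maximal degree at most $2$ are subgraphs, so degree $3$ is the threshold. The proof is a counting argument. It combines a uniform bound for the number of solutions of unit equations with a subdivided Cayley graph of $\mathrm{SL}_3(\mathbb F_p)$, to which a random matching is added.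
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a finite set of primes. An \emph{$S$-unit} is an integer $\pm\prod_{p\in S}p^{a_p}$ with all $a_p\ge0$. Let $\mathcal G_S$ be the graph on $\mathbb Z$ in which two integers are adjacent if their difference is an $S$-unit. A finite graph $H$ \emph{occurs} in $\mathcal G_S$ if it is isomorphic to a subgraph of $\mathcal G_S$, not necessarily induced; that is, if the vertices of $H$ can be placed at distinct integers so that the ends of every edge differ by an $S$-unit. A cycle of length $l$ in $H$ imposes an equation $x_1+\dots+x_l=0$ in $S$-units. To ask which graphs occur is therefore to ask which systems of such equations can be solved simultaneously without two vertices falling on the same integer.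

If $2\notin S$, all $S$-units are odd, $\mathcal G_S$ is bipartite, and no odd cycle occurs. So let $2\in S$. Then many graphs occur.

\emph{Forests.} Every integer has infinitely many neighbors in $\mathcal G_S$, so a finite forest can be placed vertex by vertex.

\emph{Paths and cycles.} A path is realized by consecutive integers. For $l\ge3$ the $l-1$ numbers $1,1,2,4,\dots,2^{l-3}$ have sum $2^{l-2}$. Their partial sums, starting from $0$, are $l$ distinct integers; consecutive ones differ by a power of $2$, and the last minus the first is $2^{l-2}$. This realizes the cycle of length $l$. A finite graph with all degrees at most $2$ is a disjoint union of paths and cycles, and it occurs because its components can be translated far apart.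

\emph{Subdivisions.} Let $H$ be any finite graph, with vertices $v_1,\dots,v_s$, and let $k\ge1$. Place $v_i$ at $ik$, and choose distinct powers of two $2^{a_e}>sk$, one for each edge $e$. Replace the edge $e=v_iv_j$, $i<j$, by the path
$$ik,\quad ik+2^{a_e},\quad ik+1+2^{a_e},\quad\dots,\quad jk+2^{a_e},\quad jk .$$
The intervals $[k,sk]+2^{a_e}$ are disjoint from each other and from $[k,sk]$, so this realizes a subdivision of $H$ in which every edge has become a path with more than $k$ edges.

The obstructions, on the other hand, seem to come from short cycles: an equation $x_1+\dots+x_l=0$ with $l$ fixed has a bounded number of nondegenerate solutions up to scaling (Theorem~\ref{thm:ess}), but the bound grows with $l$. Recall that the \emph{girth} of a graph is the length of its shortest cycle, and is infinite for a forest. A graph of large girth with degrees at most $3$ has no short cycles, looks like a tree near each vertex, and has at most $\frac32$ edges per vertex, whereas $\mathcal G_S$ contains the hypercube of every dimension $j$, on the integers $0,1,\dots,2^j-1$ written in base $2$. One may well guess that all such graphs occur. This is the question posed as Problem~3.7 in~\cite{source}: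

\begin{quote}
\emph{Assume $2\in S$. Is there a constant $k$ such that every finite graph in which all degrees are at most $3$ and whose girth exceeds $k$ occurs in $\mathcal G_S$?}
\end{quote}

The answer is no. We prove this in a setting in which one can translate and divide. Let $K$ be a field and $\mathcal U$ a subgroup of $K^*$ with $-1\in\mathcal U$. Let $\mathcal G(K,\mathcal U)$ be the graph on $K$ in which $x$ and $y$ are adjacent if $x-y\in\mathcal U$; the condition $-1\in\mathcal U$ makes this relation symmetric. An \emph{embedding} of a finite graph $H$ is an injective map $f:V(H)\to K$ with $f(u)-f(v)\in\mathcal U$ for every edge $uv$, and $H$ \emph{occurs} in $\mathcal G(K,\mathcal U)$ if it has an embedding. The \emph{rank} of an abelian group $\Gamma$ is $\dim_{\mathbb Q}(\Gamma\otimes\mathbb Q)$, the largest number of independent elements.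

\begin{theorem}\label{thm:main}
Let $K$ be a field of characteristic $0$ and let $\mathcal U\subset K^*$ be a subgroup of finite rank with $-1\in\mathcal U$. For every $k$ there is a finite connected graph with all degrees at most $3$ and girth greater than $k$ that does not occur in $\mathcal G(K,\mathcal U)$.
\end{theorem}

The graph $\mathcal G_S$ is a subgraph of $\mathcal G(\mathbb Q,\mathcal U)$ for the group $\mathcal U=\{\pm\prod_{p\in S}p^{a_p}:a_p\in\mathbb Z\}$, which has rank $|S|$. This gives the answer to the question.

\begin{corollary}\label{cor:answer}
Let $S$ be any finite set of primes, containing $2$ or not. There is no constant $k$ such that every finite graph with all degrees at most $3$ and girth greater than $k$ occurs in $\mathcal G_S$.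
\end{corollary}

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(a)] In Theorem~\ref{thm:main} the graph can be taken connected and $3$-regular.
\item[(b)] If $2\in S$, every finite graph with all degrees at most $2$ occurs in $\mathcal G_S$. Thus degree $3$ is the exact threshold.
\end{enumerate}
\end{theorem}

Part (b) was proved above, and part (a) is proved in Section~\ref{sec:cubic}.

Both hypotheses of Theorem~\ref{thm:main} are needed. For $K=\mathbb Q$ and $\mathcal U=\mathbb Q^*$ the rank is infinite, and $\mathcal G(K,\mathcal U)$ is an infinite complete graph, in which every finite graph occurs. For $K=\overline{\mathbb F}_p$ and $\mathcal U=K^*$ the group is torsion, so it has rank $0$, and the graph is again infinite and complete. In the proof both hypotheses enter through Theorem~\ref{thm:ess}; characteristic $0$ is used again in property (H5) of Section~\ref{sec:base} and when integer coefficients are read in $K$ in Section~\ref{sec:type}.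

The proof does not exhibit a graph. We fix a base graph $H_0$ in which a set $W$ of $w$ vertices of degree $2$ contains almost all vertices, and we add a matching $M$ on $W$. Up to factors $C^w$ there are $w^{w/2}$ admissible matchings, and we show that at most $C^ww^{(1/2-\kappa/2)w}$ of the graphs $H_0\cup M$ occur, for a fixed $\kappa>0$. Section~\ref{sec:units} recalls the bound on unit equations, and Section~\ref{sec:small} shows the mechanism on two small cases and explains why the count is tight. Sections~\ref{sec:product}--\ref{sec:matchings} prepare the ingredients: a sparsity lemma, the base graph, and the matchings. Sections~\ref{sec:type}--\ref{sec:count} analyze an embedding of $H_0\cup M$ and carry out the count.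

From now on $K$ and $\mathcal U$ are as in Theorem~\ref{thm:main}.

\section{Unit equations and shapes}\label{sec:units}

The only arithmetic input is the following theorem. What matters for us is that the bound does not depend on the coefficients.

\begin{theorem}[Evertse--Schlickewei--Schmidt \cite{ess}]\label{thm:ess}
Let $\Omega$ be an algebraically closed field of characteristic $0$, let $\Gamma\subset(\Omega^*)^l$ be a subgroup of rank $r$, and let $a_1,\dots,a_l\in\Omega^*$. Then the equation $a_1x_1+\dots+a_lx_l=1$ has at most $\exp\big((6l)^{3l}(r+1)\big)$ solutions $x\in\Gamma$ for which no nonempty subsum $\sum_{j\in Q}a_jx_j$ vanishes.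
\end{theorem}

We apply this with $\Omega$ an algebraic closure of $K$ and $\Gamma=\mathcal U^l$, which has rank $l\operatorname{rank}\mathcal U$. Put $A(l)=\exp\big((6l)^{3l}(l\operatorname{rank}\mathcal U+1)\big)$; this is nondecreasing in $l$ and at least $1$. Let $a_1,\dots,a_l\in K^*$.
\begin{enumerate}
\item[(U1)] For $z\in K^*$, the equation $\sum a_jx_j=z$ has at most $A(l)$ solutions in $\mathcal U^l$ without vanishing nonempty subsum. (Divide by $z$.)
\item[(U2)] For $l\ge2$, the equation $\sum a_jx_j=0$ has, up to multiplication of all $x_j$ by a common factor, at most $A(l)$ solutions in $\mathcal U^l$ without vanishing proper nonempty subsum. (Divide by $-a_lx_l$; the ratios $x_j/x_l$, $j<l$, lie in $\mathcal U$ and solve an equation as in (U1) with $l-1$ terms.)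
\end{enumerate}

A general solution of $\sum a_jx_j=0$ is degenerate, but it breaks into nondegenerate pieces. A \emph{minimal partition} for a solution $x\in\mathcal U^l$ is a partition of the index set into parts $Q$ such that $\sum_{j\in Q}a_jx_j=0$ and no proper nonempty subset of $Q$ has vanishing sum. One exists: split off a minimal nonempty set with vanishing sum and repeat. All parts have at least two elements, since the terms are nonzero. A \emph{shape} of $x$ consists of a minimal partition together with the ratios $x_j/x_{j'}$ for all $j,j'$ in a common part.

\begin{lemma}\label{lem:shapes}
For given $a_1,\dots,a_l\in K^*$, at most $A^*(l)=(lA(l))^l$ shapes arise from solutions $x\in\mathcal U^l$ of $\sum a_jx_j=0$.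
\end{lemma}

\begin{proof}
A partition is determined by the map sending each index to the least index in its part, so there are at most $l^l$ partitions. Each has at most $l$ parts, and by (U2) the ratios within a part can be chosen in at most $A(l)$ ways.
\end{proof}

A shape is thus a bounded amount of information, and what it leaves undetermined is one free parameter in $\mathcal U$, a scaling factor, for each part.

\section{Two small cases, and the budget}\label{sec:small}

\begin{example}[the four-cycle]\label{ex:square}
Let $f$ embed the cycle $v_0v_1v_2v_3$ with $f(v_0)=0$, and put $x_j=f(v_j)-f(v_{j-1})$, indices modulo $4$. Then $x_1+x_2+x_3+x_4=0$. A minimal partition has one part or two parts of size $2$. The partition $\{1,2\},\{3,4\}$ gives $f(v_2)=f(v_0)$, and $\{1,4\},\{2,3\}$ gives $f(v_1)=f(v_3)$; both contradict injectivity. So either the solution is nondegenerate, and $f$ is one of at most $A(4)$ configurations times one parameter, or $x_3=-x_1$ and $x_4=-x_2$, and $f$ is a parallelogram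
$$f=b_1f_1+b_2f_2,\qquad f_1=1_{\{v_1,v_2\}},\quad f_2=1_{\{v_2,v_3\}},$$
with two parameters $b_1=x_1$ and $b_2=x_2$. The functions $f_i$ depend only on the shape, and the number of parameters is at most half the number of edges.

Consider the parallelogram. As long as $b_1,b_2$ are treated as independent, the natural picture is the set of points $0,\ \mathbf e_1,\ \mathbf e_1+\mathbf e_2,\ \mathbf e_2$ of the plane $K\mathbf e_1\oplus K\mathbf e_2$, in which two points are adjacent if they differ by a unit in one coordinate. Now require the diagonal $v_0v_2$ to be an edge as well: $b_1+b_2-y=0$ with $y\in\mathcal U$. A three-term equation cannot split, so the ratio $\rho=b_2/b_1$ takes at most $A(3)$ values. The new edge has \emph{merged} two parameters into one. Once $\rho$ is known, no freedom is left for the other diagonal: $v_1v_3$ can be an edge if and only if $1-\rho\in\mathcal U$. For instance, let $\mathcal U=\{\pm2^a:a\in\mathbb Z\}$. In a vanishing sum of three elements of $\mathcal U$ two terms are equal and the third is $-2$ times them, so $\rho\in\{1,-2,-\frac12\}$. The value $\rho=1$ contradicts injectivity, and in the other cases $1-\rho\in\{3,\frac32\}$ is not in $\mathcal U$.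
\end{example}

The example contains the dichotomy on which the count rests. An embedding of the base graph $H_0$ is described by a \emph{type}, for which there are at most $C^w$ possibilities, and by $J$ parameters $b_1,\dots,b_J\in\mathcal U$. An edge of the matching $M$ either merges parameters, or it is an edge of a graph that is determined by the data already recorded. That graph lies in a product such as the plane above, and it is sparse (Lemma~\ref{lem:product}), so naming an edge of the second kind costs a factor of only about $w^{\eta}$ with $\eta$ small. Naming an edge of the first kind costs a factor $w$. If $I$ is the set of edges of the first kind, the number of matchings for which $H_0\cup M$ occurs is roughly $w^{|I|}$, to be compared with $w^{w/2}$. We need $|I|\le(\frac12-\kappa)w$.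

Each edge of $I$ removes a parameter, so $|I|\le J$. If $H_0$ has $m$ edges and no bridge, every parameter is carried by at least two edges, so $J\le m/2$. But a connected bridgeless graph has all degrees at least $2$, hence $m\ge|V(H_0)|\ge w$. The best this argument can give is therefore $|I|\le(\frac12+\text{small})w$, which just fails. The missing gain comes from edges that remove two parameters at once.

\begin{example}[a staircase]\label{ex:stair}
Suppose that $J$ is close to $m/2$. Then almost every parameter is carried by exactly two edges. On a long path of vertices of degree $2$ such a parameter $b$ is switched on by a step $b$ and switched off by a later step $-b$. For the steps $b_1,b_2,-b_1,b_3,-b_2,b_4,-b_3$ along a path $u_0u_1\dots u_7$ we get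
$$\begin{array}{c|cccccccc}
u&u_0&u_1&u_2&u_3&u_4&u_5&u_6&u_7\\ \hline
f(u)-f(u_0)&0&b_1&b_1+b_2&b_2&b_2+b_3&b_3&b_3+b_4&b_4\\
\text{parameters on}&0&1&2&1&2&1&2&1
\end{array}$$
Every step switches exactly one parameter, so the parity of the last row alternates. The value $0$ cannot appear twice: steps such as $b_1,b_2,-b_1,-b_2$ return to the starting point. Hence at about half of the vertices the number of parameters that are on is even and at least $2$.

Now consider a new edge whose equation $\pm b_{i_1}\pm\dots\pm b_{i_s}-y=0$ involves $s$ parameters that have not been merged before. A minimal partition of its $s+1$ terms has at most $\lfloor(s+1)/2\rfloor$ parts, and each part leaves one parameter. So the number of parameters drops by at least $s-\lfloor(s+1)/2\rfloor=\lfloor s/2\rfloor$, which is $0,1,1,2$ for $s=1,2,3,4$. An edge joining two even vertices with disjoint sets of parameters has $s\ge4$ and removes two parameters.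
\end{example}

A typical matching has a positive proportion of its edges between even vertices. So either $J$ is noticeably smaller than $w/2$, or many edges remove two parameters each, and in both cases $|I|$ is noticeably smaller than $w/2$. This is Proposition~\ref{prop:gain}.

To make this rigorous we need a base graph of large girth in which, nevertheless, cycles of \emph{bounded} length determine everything, so that there are only $C^w$ types; and in which each parameter influences few vertices, so that the equations of the matching edges have boundedly many terms. Both properties will come from $\mathrm{SL}_3(\mathbb Z)$.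

\section{Product graphs are sparse}\label{sec:product}

Let $\bigoplus_\beta K\mathbf e_\beta$ be a finite-dimensional vector space with basis $(\mathbf e_\beta)$. Its \emph{product graph} joins $x$ and $y$ if $x-y\in\bigcup_\beta\mathcal U\mathbf e_\beta$. The dimension will grow with $w$, so we need a bound that does not depend on it.

\begin{lemma}\label{lem:product}
For every $\eta>0$ there is a constant $C_\eta$, depending only on $\eta$ and $\operatorname{rank}\mathcal U$, such that any $N\ge1$ points span at most $C_\eta N^{1+\eta}$ edges in the product graph of any finite-dimensional space $\bigoplus_\beta K\mathbf e_\beta$.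
\end{lemma}

\begin{proof}
In a dense graph many walks of fixed length $\ell$ have the same ends, while Theorem~\ref{thm:ess} bounds the number of nondegenerate ones. Put $\ell=\lceil1/\eta\rceil$ and $C=2^{\ell+1}+2\ell A(\ell)+1$, and suppose that $N$ points span more than $CN^{1+\eta}$ edges. Delete, one at a time, points of current degree at most $CN^\eta$. At most $CN^{1+\eta}$ edges can be lost in this way, so the process ends with a nonempty subgraph of minimal degree $\delta>CN^\eta\ge2^{\ell+1}$. Fix a vertex $x_0$ of it.

Call a walk $x_0,x_1,\dots,x_\ell$ in this subgraph, with steps $v_s=x_s-x_{s-1}$, \emph{nondegenerate} if no nonempty subsum of $v_1,\dots,v_\ell$ vanishes. We build such walks step by step. At step $s$ the value $v_s$ must avoid the negatives of the subsums of $v_1,\dots,v_{s-1}$, which excludes at most $2^\ell\le\delta/2$ neighbors of $x_{s-1}$. So there are at least $(\delta/2)^\ell$ nondegenerate walks, and some endpoint $x_0+z$ is reached by at least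
$$(\delta/2)^\ell/N\ge(C/2)^\ell N^{\eta\ell-1}\ge(C/2)^\ell$$
of them.

Now count the nondegenerate walks from $x_0$ to $x_0+z$ from above. Each step lies in $\mathcal U\mathbf e_\beta$ for exactly one $\beta$, its coordinate. The steps with a given coordinate have nonzero sum, so the set of coordinates used is the support of $z$, and this set has at most $\ell$ elements. The steps can be assigned to these coordinates in at most $\ell^\ell$ ways. For each $\beta$ in the support, the steps $\gamma_s\mathbf e_\beta$ assigned to $\beta$ give a solution in $\mathcal U$ of $\sum\gamma_s=z_\beta\ne0$ without vanishing subsum, and by (U1) there are at most $A(\ell)$ of these. Hence there are at most $\ell^\ell A(\ell)^\ell<(C/2)^\ell$ walks, a contradiction.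
\end{proof}

\section{The base graph}\label{sec:base}

We may assume $k\ge2$. Put $\kappa=10^{-6}$ and fix an odd integer $t>k$ with $\frac1{t-1}\le2\kappa$. A \emph{constant} is a positive number that depends only on $k$ and $\operatorname{rank}\mathcal U$; in particular it does not depend on the prime $p$ below, which is chosen last. ``For large $w$'' means that $w$ exceeds a suitable constant.

For a vertex set $X$ of a graph, $\partial X$ is the set of edges with exactly one end in $X$. A \emph{bridge} of a connected graph is an edge whose removal disconnects it, that is, an edge on no cycle. A function $c$ on the oriented edges with values in $K$ is \emph{antisymmetric} if $c(v,u)=-c(u,v)$; its \emph{sum} along a walk $u_0u_1\dots u_s$ is $\sum_jc(u_{j-1},u_j)$; and $c$ is \emph{exact} if $c(u,v)=\phi(v)-\phi(u)$ for some function $\phi$ on the vertices.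

\begin{proposition}\label{prop:base}
There are constants $h>0$ and $L\ge2$ and, for every prime $p\ge3$, a graph $H_0$ with vertex set $V$ and a set $W\subset V$ of vertices of degree $2$, such that, with $n=|V|$, $m=|E(H_0)|$, $w=|W|$:
\begin{enumerate}
\item[(H1)] $H_0$ is simple and connected, has degrees at most $3$, and has girth greater than $k$;
\item[(H2)] $w$ is even, $w\to\infty$ as $p\to\infty$, $n\le m\le(1+2\kappa)w\le2w$, and the induced graph $H_0[W]$ is a disjoint union of at most $2\kappa w$ paths;
\item[(H3)] $H_0$ has no bridge;
\item[(H4)] $|\partial X|\ge h|X|$ for all $X\subset V$ with $|X|\le n/2$;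
\item[(H5)] every antisymmetric function on the oriented edges of $H_0$ with values in $K$ that has sum $0$ along all closed walks of length at most $L$ is exact.
\end{enumerate}
\end{proposition}

Property (H5) is the one that is in tension with large girth. It fails for a cycle of length greater than $L$: there every antisymmetric function has sum $0$ along the closed walks of length at most $L$, but the function equal to $1$ on all edges oriented clockwise is not exact. There is no contradiction with (H1), because $L$ is allowed to depend on $k$. The point is that it does not depend on $p$.

\subsection*{Facts about $\mathrm{SL}_3(\mathbb Z)$}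
Let $\Lambda=\mathrm{SL}_3(\mathbb Z)$ and let $\Sigma$ be the set of the $d=12$ elementary matrices $e_{ij}(\pm1)$, $i\ne j$, which have $1$ on the diagonal, $\pm1$ in position $(i,j)$, and $0$ elsewhere.
\begin{enumerate}
\item[(F1)] $\Lambda$ is generated by $\Sigma$ and is finitely presented \cite[Cor.~10.3]{milnor}. A finitely presented group has a finite presentation on any finite generating set. So if $F$ is the free group on the six matrices $e_{ij}(1)$, the kernel $N_0$ of $F\to\Lambda$ is the normal closure of a finite set $\mathcal R$ of words, the \emph{relators}, of length at most some $\ell_0$. Reduction modulo $p$ maps $\Lambda$ onto $\Lambda_p=\mathrm{SL}_3(\mathbb F_p)$, since $\Lambda_p$ is generated by elementary matrices.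
\item[(F2)] $\Lambda$ has Kazhdan's property (T) \cite{bhv}. We use two consequences, also from~\cite{bhv}. First, subgroups of finite index have property (T), and therefore have finite abelianization. Second, since $\Sigma$ is a finite generating set, there is $\varepsilon_0>0$ such that for every unitary representation $\pi$ of $\Lambda$ without nonzero invariant vectors and every vector $\xi$,
$$\max_{a\in\Sigma}\|\pi(a)\xi-\xi\|\ge\varepsilon_0\|\xi\|.$$
\end{enumerate}

For a prime $p\ge3$ the set $\Sigma$ injects into $\Lambda_p\setminus\{1\}$, and we identify it with its image. Let $B$ be the Cayley graph with vertex set $\Lambda_p$ and edges $\{g,ga\}$, $a\in\Sigma$. It is simple, connected and $d$-regular, and left multiplication acts transitively on its vertices by automorphisms. The following argument of Margulis shows that these graphs are expanders.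

\begin{lemma}\label{lem:margulis}
Put $\varepsilon=\min(1,\varepsilon_0^2/4)$. Every $Y\subset\Lambda_p$ satisfies $|\partial Y|\ge\varepsilon\min(|Y|,|Y^c|)$ in $B$.
\end{lemma}

\begin{proof}
Let $\Lambda$ act on the complex functions of mean $0$ on $\Lambda_p$ by $(\pi(a)\varphi)(g)=\varphi(ga)$. An invariant function is constant, hence $0$. For $\varphi=1_Y-|Y|/|\Lambda_p|$, fact (F2) gives $a\in\Sigma$ with
$$\|\pi(a)\varphi-\varphi\|^2\ge\varepsilon_0^2\|\varphi\|^2=\varepsilon_0^2\,\frac{|Y||Y^c|}{|\Lambda_p|}\ge\frac{\varepsilon_0^2}2\min(|Y|,|Y^c|).$$
The left side is the number of $g$ with $\{g,ga\}\in\partial Y$, which is at most $2|\partial Y|$.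
\end{proof}

\subsection*{Construction}
The graph $B$ has degree $12$ and short cycles. We first replace each vertex by a path, to bring the degree down to $3$, and then subdivide, to create large girth and many vertices of degree $2$.

Write $\Sigma=\{a_1,\dots,a_d\}$ and $a_{\tau(i)}=a_i^{-1}$. Let $B'$ have vertex set $\Lambda_p\times\{1,\dots,d\}$, \emph{path edges} $(g,i)(g,i+1)$ for $1\le i<d$, and \emph{connecting edges} $(g,i)(ga_i,\tau(i))$. Since $(ga_i)a_{\tau(i)}=g$, each vertex lies on exactly one connecting edge, and the connecting edges correspond bijectively to the edges of $B$. So $B'$ is simple and connected with degrees in $\{2,3\}$, and contracting the path over each $g$ turns $B'$ into $B$. Let $H_0$ be obtained from $B'$ by replacing each edge by a path with $t$ edges, called a \emph{segment}, and let $W$ be the set of interior vertices of segments.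

We shall view $H_0$ as $B$ with each vertex blown up to a tree of bounded size. Assign the interior of each connecting segment to one of its two ends. For $g\in\Lambda_p$ let the \emph{cell} $V_g$ consist of the subdivided path over $g$ and the interiors assigned to its vertices. The cells partition $V$. Each induces a tree, with
$$|V_g|\le d+(d-1)(t-1)+d(t-1)\le\lambda:=2dt .$$
Each edge $\{g,g'\}$ of $B$ gives exactly one edge of $H_0$ between $V_g$ and $V_{g'}$, and there are no other edges between different cells.

\subsection*{Proof of (H1) and (H2)}
Cycles of $H_0$ are subdivided cycles of the simple graph $B'$, so they have length at least $3t>k$; the rest of (H1) is inherited from $B'$. We have $w=(t-1)|E(B')|$, which is even because $t$ is odd, and tends to infinity with $p$. Further $m=t|E(B')|=w+\frac w{t-1}\le(1+2\kappa)w$. Since $|V(B')|=d|\Lambda_p|\le(d-1+\frac d2)|\Lambda_p|=|E(B')|$, we get $n=|V(B')|+w\le|E(B')|+w=m$. Finally $H_0[W]$ consists of the interiors of the $|E(B')|=\frac w{t-1}\le2\kappa w$ segments.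

\subsection*{Proof of (H3)}
An edge of $H_0$ lies on a cycle if the edge of $B'$ whose segment contains it does, so it suffices to show that $B'$ has no bridge. Each $a\in\Sigma$ has order $p\ge3$ in $\Lambda_p$, so the edge $\{g,ga\}$ of $B$ lies on the cycle $g,ga,ga^2,\dots$, and $B$ minus an edge is connected. Hence $B'$ minus a connecting edge is connected. For path edges, note that removing a leaf of a spanning tree leaves $B$ connected; by vertex-transitivity $B-g$ is connected for every $g$, and so is the part of $B'$ over $\Lambda_p\setminus\{g\}$. If we delete the edge $(g,i)(g,i+1)$, each of the two pieces of the path over $g$ is still joined to that part by a connecting edge. So $B'$ minus a path edge is connected.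

\subsection*{Proof of (H4)}
Let $|X|\le n/2$. Let $G_1$, $G_0$, $G_*$ be the sets of $g$ for which $V_g\subset X$, $V_g\cap X=\emptyset$, and neither. A cell $V_g$ with $g\in G_*$ is connected and meets both $X$ and $X^c$, so it contains an edge of $\partial X$; thus $|\partial X|\ge|G_*|$. The cells over $G_1^c=G_0\cup G_*$ cover $X^c$, so $\lambda|G_1^c|\ge|X^c|\ge n/2\ge|G_1|/2$, and hence $\min(|G_1|,|G_1^c|)\ge|G_1|/(2\lambda)$. By Lemma~\ref{lem:margulis} at least $\varepsilon|G_1|/(2\lambda)$ edges of $B$ leave $G_1$. At most $d|G_*|$ of them go to $G_*$. The others go to $G_0$ and give distinct edges of $\partial X$. Therefore $|\partial X|\ge\frac\varepsilon{2\lambda}|G_1|-d|G_*|$, and so $(d+1)|\partial X|\ge\frac\varepsilon{2\lambda}|G_1|$. Adding $|\partial X|\ge|G_*|\ge\frac\varepsilon{2\lambda}|G_*|$, and using that the cells over $G_1\cup G_*$ cover $X$, we obtain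
$$(d+2)|\partial X|\ge\frac\varepsilon{2\lambda}\big(|G_1|+|G_*|\big)\ge\frac\varepsilon{2\lambda^2}|X|.$$
So (H4) holds with $h=\varepsilon/\big(2\lambda^2(d+2)\big)$.

\subsection*{Proof of (H5)}
We first prove the analogous statement for $B$. A word in the generators of $F$ and their inverses is a word in $\Sigma$, and it spells a walk in $B$ from any starting vertex $g$. The walk spelled by a relator is closed; we call it a \emph{relator walk}.

\begin{lemma}\label{lem:exactB}
An antisymmetric function $\bar c$ on $B$ with values in $K$ that has sum $0$ along every relator walk, from every starting vertex, is exact.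
\end{lemma}

\begin{proof}
For $g\in\Lambda_p$ and $v\in F$ let $\bar c(g;v)$ be the sum of $\bar c$ along the walk from $g$ spelled by $v$. Inserting $aa^{-1}$ into a word adds an edge traversed back and forth, which contributes $0$; so $\bar c(g;v)$ is well defined on $F$. We have
\begin{equation}\label{eq:cocycle}
\bar c(g;vv')=\bar c(g;v)+\bar c(gv;v'),
\end{equation}
where $gv$ is computed in $\Lambda_p$; in particular $\bar c(gv;v^{-1})=-\bar c(g;v)$. Let $N_p$ be the kernel of $F\to\Lambda_p$. By \eqref{eq:cocycle}, $v\mapsto\bar c(1;v)$ is a homomorphism from $N_p$ to the additive group of $K$. For $r\in\mathcal R$ and $u\in F$,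
$$\bar c(1;uru^{-1})=\bar c(1;u)+\bar c(u;r)+\bar c(u;u^{-1})=\bar c(1;u)+0-\bar c(1;u)=0 .$$
The elements $uru^{-1}$ generate $N_0\subset N_p$, so the homomorphism factors through $N_p/N_0=\ker(\Lambda\to\Lambda_p)$. This group has finite index in $\Lambda$, so its abelianization is finite by (F2), and the additive group of $K$ is torsion-free because $K$ has characteristic $0$. Hence the homomorphism is zero. It follows that $\bar\phi(g)=\bar c(1;v)$, for any $v\in F$ mapping to $g$, is well defined: another such element is $zv$ with $z\in N_p$, and $\bar c(1;zv)=\bar c(1;z)+\bar c(1;v)$. By \eqref{eq:cocycle}, $\bar\phi(ga)-\bar\phi(g)=\bar c(g,ga)$.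
\end{proof}

Put $L=\lambda\ell_0$ and let $c$ be as in (H5). For an edge $\{g,ga_i\}$ of $B$ let $\omega(g,ga_i)$ be the walk in $H_0$ from $(g,1)$ along the subdivided path over $g$ to $(g,i)$, across the connecting segment to $(ga_i,\tau(i))$, and along the subdivided path over $ga_i$ to $(ga_i,1)$. It has length at most $(2d-1)t\le\lambda$, and $\omega(ga_i,g)$ is its reverse. So the sum $\bar c(g,ga_i)$ of $c$ along $\omega(g,ga_i)$ is an antisymmetric function on $B$. A relator walk lifts to a closed walk of length at most $\lambda\ell_0=L$ in $H_0$, along which $c$ has sum $0$. By Lemma~\ref{lem:exactB}, $\bar c(g,g')=\bar\phi(g')-\bar\phi(g)$ for some $\bar\phi$.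

For $x\in V_g$ let $\psi(x)$ be the sum of $c$ along the path from $(g,1)$ to $x$ in the tree induced by $V_g$, and put $\phi(x)=\bar\phi(g)+\psi(x)$. Then $c(x,y)=\phi(y)-\phi(x)$ for edges inside a cell. If $xy$ is the edge between $V_g\ni x$ and $V_{g'}\ni y$, the walk $\omega(g,g')$ consists of the tree path from $(g,1)$ to $x$, the edge $xy$, and the tree path from $y$ to $(g',1)$. Thus $\bar\phi(g')-\bar\phi(g)=\psi(x)+c(x,y)-\psi(y)$, which says $c(x,y)=\phi(y)-\phi(x)$. So $c$ is exact, and Proposition~\ref{prop:base} is proved. From now on only (H1)--(H5) are used.

\section{The matchings}\label{sec:matchings}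

We need many matchings $M$ on $W$ with two properties: the ends of each edge of $M$ are far apart, which preserves the girth, and $M$ has many edges inside every set that could be the set of even vertices of Example~\ref{ex:stair}.

Put $k'=\max(k,\lceil2/h\rceil)$ and $R=3\cdot2^{k'}$. Recall that $W$ has $(w-1)!!=(w-1)(w-3)\cdots3\cdot1$ perfect matchings. Call $Y\subset W$ \emph{almost alternating} if one can delete at most $28\kappa w$ edges of $H_0[W]$ so that every remaining edge of $H_0[W]$ has exactly one end in $Y$.

\begin{proposition}\label{prop:matchings}
For large $w$ there is a set $\mathcal M^*$ of matchings on $W$ with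
\begin{equation}\label{eq:many}
|\mathcal M^*|\ge\tfrac12\,w^{-R}\Big(\frac w{2e}\Big)^{w/2}
\end{equation}
such that every $M\in\mathcal M^*$ has the following properties.
\begin{enumerate}
\item[(M1)] $H_M=H_0\cup M$ is a simple connected graph on $V$ with degrees at most $3$ and girth greater than $k$.
\item[(M2)] $\operatorname{dist}_{H_0}(u,v)>k'$ for every $uv\in M$.
\item[(M3)] For every almost alternating $Y$, at least $\frac w{130}-R$ edges of $M$ have both ends in $Y$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: matchings with \textup{(M1)} and \textup{(M2)}.} In a graph with degrees at most $3$, at most $1+3(1+2+\dots+2^{k'-1})\le R$ vertices lie within distance $k'$ of a given vertex, itself included. Order $W$ and let $w>2R$. Starting from $H_0$, perform $w/2-R$ steps of the following kind: take the least unmatched $u\in W$, choose an unmatched $v\in W$ at distance greater than $k'$ from $u$ in the current graph, and add the edge $uv$. Let $\mathcal M$ be the set of matchings that result. An added edge is not parallel to an old one and creates only cycles of length greater than $k'+1$. With (H1) this gives (M1), and (M2) holds because distances in $H_0$ are at least distances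 in the current graph. When $2j$ vertices are unmatched there are at least $2j-R\ge2(j-R)$ choices, and $M$ determines the sequence of choices. Hence
\begin{equation}\label{eq:greedy}
|\mathcal M|\ge\prod_{j=R+1}^{w/2}2(j-R)=\prod_{i=1}^{w/2-R}2i\ \ge\ w^{-R}\prod_{i=1}^{w/2}2i\ \ge\ w^{-R}(w-1)!!.
\end{equation}

\emph{Step 2: almost alternating sets are large and few.} Let $Y$ be almost alternating. After the deletion, $H_0[W]$ falls into paths, which we call \emph{runs}; by (H2) there are at most $2\kappa w+28\kappa w=30\kappa w$ of them. Along a run $Y$ contains every other vertex, so a run with $s$ vertices contains at least $(s-1)/2$ elements of $Y$, and $|Y|\ge\frac12(w-30\kappa w)\ge0.4w$. The set $Y$ is determined by the deleted edges and one bit per run. For real $0<a\le w$ and $x=a/w$ we have $x^a\sum_{s\le a}\binom ws\le(1+x)^w\le e^a$, that is, $\sum_{s\le a}\binom ws\le(ew/a)^a$. As $H_0[W]$ has fewer than $w$ edges, the number of almost alternating sets is at most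
$$\Big(\frac e{28\kappa}\Big)^{28\kappa w}2^{30\kappa w}\le\exp\big((28\cdot11.5+30\cdot0.7)\,10^{-6}w\big)\le e^{w/1000},$$
where we used $\ln\big(e/(28\cdot10^{-6})\big)<11.5$ and $\ln2<0.7$.

\emph{Step 3: a random matching has many edges inside a large set.} Let $Y\subset W$ with $|Y|\ge0.4w$, and let $\hat M$ be a uniformly random perfect matching of $W$. We claim that, for large $w$, with probability at least $1-e^{-w/500}$ at least $w/130$ edges of $\hat M$ lie inside $Y$. For $s=\lfloor w/10\rfloor$ steps, reveal the partner of the least element of $Y$ whose partner is not yet known, and let $\xi_j=1$ if the partner revealed at step $j$ is in $Y$ and $\xi_j=0$ otherwise. The revealed edges are distinct, so at least $\xi=\sum\xi_j$ edges lie inside $Y$. Before each step fewer than $0.2w$ elements have known partners, so more than $0.2w$ elements of $Y$ do not. Given the past, the rest of $\hat M$ is a uniform perfect matching of the remaining elements, so the new partner is uniform among the other remaining elements, and $\xi_j=1$ with conditional probability at least $(0.2w-1)/w\ge\frac16$. Hence the conditional expectation of $2^{-\xi_j}$ is at most $1-\frac1{12}$, and $\mathbb E\,2^{-\xi}\le(\frac{11}{12})^s$.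 By Markov's inequality, with $\frac{\ln2}{130}<0.0054$ and $\ln\frac{12}{11}>0.087$,
$$\Pr\Big(\xi<\frac w{130}\Big)\le2^{w/130}\Big(\frac{11}{12}\Big)^{w/10-1}\le\frac{12}{11}\,e^{0.0054w-0.0087w}\le e^{-w/500}$$
for large $w$.

\emph{Step 4: conclusion.} Let $\mathcal N$ be the set of perfect matchings of $W$ that have fewer than $w/130$ edges inside some almost alternating set. By Steps 2 and 3, $|\mathcal N|\le e^{w/1000}e^{-w/500}(w-1)!!=e^{-w/1000}(w-1)!!$. Extend each $M\in\mathcal M$ to a perfect matching $\hat M$ by pairing the $2R$ unmatched vertices in increasing order, and let $\mathcal M^*=\{M\in\mathcal M:\hat M\notin\mathcal N\}$. Since $M$ is $\hat M$ minus $R$ edges, (M3) holds on $\mathcal M^*$, and each $\hat M$ comes from at most $\binom{w/2}R\le w^R$ matchings $M$. So $|\mathcal M\setminus\mathcal M^*|\le w^Re^{-w/1000}(w-1)!!$, which for large $w$ is at most half the right side of \eqref{eq:greedy}. Thus $|\mathcal M^*|\ge\frac12w^{-R}(w-1)!!$. Finally, each factor of $(w-1)!!$ dominates the corresponding factor of $(w-2)(w-4)\cdots2$, so $((w-1)!!)^2\ge(w-1)!=w!/w\ge(w/e)^w/w\ge(w/2e)^w$, and \eqref{eq:many} follows.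
\end{proof}

\section{The type and the parameters of an embedding}\label{sec:type}

Fix an ordering of $V$ and an orientation and an ordering of the edges of $H_0$. In this section and the next, $M\in\mathcal M^*$ and $f:V\to K$ is an embedding of $H_M$. We generalize the decomposition $f=b_1f_1+b_2f_2$ of Example~\ref{ex:square}.

For $e\in E(H_0)$ put $x_e=f(\text{head of }e)-f(\text{tail of }e)\in\mathcal U$. For a closed walk $\omega$ in $H_0$ of length at most $L$ let $\nu_\omega(e)\in\mathbb Z$ be the number of traversals of $e$ in the direction of its orientation minus the number in the opposite direction. Then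
$$\sum_{e:\ \nu_\omega(e)\ne0}\nu_\omega(e)\,x_e=0 ,$$
an equation with at most $L$ terms, whose coefficients are nonzero in $K$ and do not depend on $f$. Choose a shape of this solution, with minimal partition $\mathcal Q_\omega$, for every such $\omega$ with $\nu_\omega\neq0$. The collection of these shapes is the \emph{type} of $f$. There are at most $n(1+3+\dots+3^L)\le3^{L+1}n$ walks $\omega$, so by Lemma~\ref{lem:shapes} at most $C_1^{\,n}$ types exist, over all $M$ and $f$, where $C_1=A^*(L)^{3^{L+1}}$. This is where it matters that $L$ does not depend on $p$.

Consider the equivalence relation on $E(H_0)$ generated by declaring $e,e'$ equivalent if they lie in a common part of some $\mathcal Q_\omega$. Let $E_1,\dots,E_J$ be its \emph{classes}, numbered in the order of their first edges $e_1,\dots,e_J$, and let $b_i=x_{e_i}\in\mathcal U$ be the \emph{parameters}. We say that an object is \emph{determined by the type} if it is the same for any two embeddings, of any two graphs $H_M$, with the same type.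

\begin{lemma}\label{lem:decomp}
There are functions $f_1,\dots,f_J:V\to K$ such that the classes $E_i$ and the functions $f_i$ are determined by the type, each $f_i$ vanishes on one of its largest level sets, $E_i$ is exactly the set of edges of $H_0$ whose ends have different values of $f_i$, and, after replacing $f$ by a translate,
\begin{equation}\label{eq:decomp}
f(u)=\sum_{i=1}^Jb_if_i(u)\qquad(u\in V).
\end{equation}
\end{lemma}

\begin{proof}
The classes depend only on the partitions $\mathcal Q_\omega$. Put $c_i(e)=x_e/b_i$ for $e\in E_i$ and $c_i(e)=0$ otherwise, and extend $c_i$ antisymmetrically to the reversed edges. An edge $e\in E_i$ is linked to $e_i$ by a chain of edges in which consecutive ones lie in a common part, so $c_i(e)$ is a product of ratios recorded in the type. Each part $Q$ lies in one class, so the sum of $c_i$ along a closed walk $\omega$ of length at most $L$ is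
$$\sum_e\nu_\omega(e)c_i(e)=\frac1{b_i}\sum_{Q\in\mathcal Q_\omega,\ Q\subset E_i}\ \sum_{e\in Q}\nu_\omega(e)x_e=0 .$$
By (H5) there is $f_i$ with $c_i(u,v)=f_i(v)-f_i(u)$, unique up to an additive constant since $H_0$ is connected. We fix the constant by requiring $f_i=0$ on a largest level set, and among several such on the one containing the least vertex. As $c_i(e)\ne0$ precisely for $e\in E_i$, the description of $E_i$ follows. The function $f-\sum b_if_i$ has difference $x_e-\sum_ib_ic_i(e)=0$ along every edge $e$, so it is a constant, and subtracting it from $f$ gives again an embedding.
\end{proof}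

Without (H5) we would know the ratios $x_e/x_{e'}$ within each class, but we could not separate $f$ into contributions of the single parameters. Let
$$X_i=\{u\in V:f_i(u)\ne0\},\qquad\sigma(u)=\{i:f_i(u)\ne0\}.$$
In the language of Example~\ref{ex:stair}, $X_i$ is the set where the parameter $b_i$ is on, and $\sigma(u)$ is the set of parameters that are on at $u$. The next lemma uses (H3) to bound the number of parameters and (H4) to bound their reach.

\begin{lemma}\label{lem:classes}
\begin{enumerate}
\item[(a)] $|E_i|\ge2$ for all $i$; hence $J\le m/2$.
\item[(b)] $|X_i|\le\frac4h|E_i|$ for all $i$; hence $\sum_{u\in V}|\sigma(u)|\le\frac8hw$.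
\item[(c)] If $|E_i|=2$, then each edge of $E_i$ has exactly one end in $X_i$, and no edge of $M$ has both ends in $X_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $E_i=\{e\}$, then $f_i$ is constant on the graph $H_0-e$, which is connected by (H3), but takes different values at the ends of $e$.

(b) If $Z$ is a union of level sets of $f_i$, then $\partial Z\subset E_i$. Suppose first that the largest level set has at least $n/2$ elements. Then $|X_i|\le n/2$, and (H4) gives $|E_i|\ge|\partial X_i|\ge h|X_i|$. Otherwise all level sets have fewer than $n/2$ elements, and some union $Z$ of them has $\frac n4\le|Z|\le\frac n2$: take one level set of size at least $\frac n4$ if there is one, and otherwise add level sets, each of size less than $\frac n4$, until the size reaches $\frac n4$. Then $|E_i|\ge|\partial Z|\ge h\frac n4\ge\frac h4|X_i|$. Summing, $\sum_u|\sigma(u)|=\sum_i|X_i|\le\frac4hm\le\frac8hw$.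

(c) The function $f_i$ is constant on the components of $H_0-E_i$. By (H3), removing one edge leaves a connected graph, and removing a second gives at most two components. As $f_i$ is not constant, there are exactly two, and they are the level sets of $f_i$. So $X_i$ is one of them, it is connected, and $|X_i|\le n/2$ by the normalization. Each edge of $E_i$ joins the two level sets, which is the first claim. By (H4), $h|X_i|\le|\partial X_i|=2$. Two vertices of $X_i$ are therefore at distance less than $|X_i|\le2/h\le k'$ in $H_0$, and by (M2) they do not form an edge of $M$.
\end{proof}

\section{How the edges of the matching merge parameters}\label{sec:merge}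

By \eqref{eq:decomp}, each edge $uv$ of $M$ gives a unit equation in the parameters in $\sigma(u)\cup\sigma(v)$. To apply Lemma~\ref{lem:shapes} with a constant bound we set aside the few edges for which this set is large. Let $D=\lceil32/(h\kappa)\rceil$. By Lemma~\ref{lem:classes}(b), at most $\frac{8w}{hD}\le\frac\kappa4w$ vertices have $|\sigma(u)|>D$. An edge of $M$ is \emph{heavy} if it has such an end, and \emph{light} otherwise. Let $M_{\mathrm{heavy}}$ and $M_{\mathrm{light}}$ be the corresponding sets; then
\begin{equation}\label{eq:heavy}
|M_{\mathrm{heavy}}|\le\tfrac\kappa4w .
\end{equation}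

Let $e=uv$ be a light edge, $u<v$. Put $y_e=f(u)-f(v)\in\mathcal U$, $\alpha_i=f_i(u)-f_i(v)$ and $T_e=\{i:\alpha_i\ne0\}$. Then $T_e\subset\sigma(u)\cup\sigma(v)$, so $|T_e|\le2D$, and
\begin{equation}\label{eq:edge}
\sum_{i\in T_e}\alpha_ib_i-y_e=0 .
\end{equation}
Index the last term by the symbol $*$. Choose a shape of this solution, with minimal partition $\mathcal Q_e$ of $T_e\cup\{*\}$, and call it the \emph{local type} of $e$. The coefficients $\alpha_i$ are determined by the type and $e$, so, given these, there are at most $C_2=A^*(2D+1)$ possible local types. The local type records $b_i/b_{i'}$ whenever $i,i'$ lie in a common part of $\mathcal Q_e$.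

For $I\subset M_{\mathrm{light}}$ consider the equivalence relation on $\{1,\dots,J\}$ generated by declaring $i,i'$ equivalent if they lie in a common part of $\mathcal Q_e$ for some $e\in I$. Its classes are the \emph{$I$-blocks}, and $\operatorname{bl}(I)$ is their number; thus $\operatorname{bl}(\emptyset)=J$. Blocks are the parameters that remain once the edges of $I$ are taken into account. For a block $\beta$ put $b_\beta=b_{\min\beta}$ and $\rho_i=b_i/b_\beta$ for $i\in\beta$. As in Lemma~\ref{lem:decomp}, each $\rho_i$ is a product of recorded ratios. Replacing the remaining parameters by basis vectors, we define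
$$\Phi_I(u)=\sum_\beta\Big(\sum_{i\in\beta}f_i(u)\rho_i\Big)\mathbf e_\beta\ \in\ \bigoplus_\beta K\mathbf e_\beta\qquad(u\in V),$$
where $\beta$ runs over the $I$-blocks. The map $\Phi_I$ is determined by the type, the set $I$ and the local types of the edges in $I$. It is injective, because the linear map $\mathbf e_\beta\mapsto b_\beta$ sends $\Phi_I(u)$ to $f(u)$ by \eqref{eq:decomp}.

The \emph{drop} of a light edge $e$ at $I$ is $\operatorname{bl}(I)-\operatorname{bl}(I\cup\{e\})\ge0$; it is $0$ for $e\in I$. The two parts of the next lemma are the general forms of the observations in Examples~\ref{ex:square} and~\ref{ex:stair}.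

\begin{lemma}\label{lem:drop}
Let $I\subset M_{\mathrm{light}}$ and $e=uv\in M_{\mathrm{light}}$.
\begin{enumerate}
\item[(a)] If the drop of $e$ at $I$ is $0$, then $\Phi_I(u)-\Phi_I(v)\in\mathcal U\mathbf e_\beta$ for some $I$-block $\beta$.
\item[(b)] If $T_e$ contains four indices $i$ such that $\{i\}$ is an $I$-block, then the drop of $e$ at $I$ is at least $2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\Phi_I(u)-\Phi_I(v)=\sum_\beta\big(\sum_{i\in\beta\cap T_e}\alpha_i\rho_i\big)\mathbf e_\beta$, and we split the sum along the parts $Q\in\mathcal Q_e$. Since adding $e$ merges no blocks, each $Q\setminus\{*\}$ lies in a single block $\beta$. If $*\notin Q$, then $\sum_{i\in Q}\alpha_ib_i=0$, and dividing by $b_\beta$ shows that $Q$ contributes $0$. If $*\in Q$, then $\sum_{i\in Q\setminus\{*\}}\alpha_ib_i=y_e$, and $Q$ contributes $(y_e/b_\beta)\mathbf e_\beta$ with $y_e/b_\beta\in\mathcal U$.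

(b) All parts have at least two elements, and at most one of the four indices lies in a part of the form $\{i,*\}$. Each of the other three shares its part with another index, which lies in a different block. So at least three blocks are merged with a different block. A drop of $0$ merges no blocks and a drop of $1$ merges exactly two blocks, so the drop is at least $2$.
\end{proof}

We now choose $I$ greedily, giving priority to edges that remove two parameters. \emph{Phase 1:} starting from $\emptyset$, add light edges whose drop at the current set is at least $2$, as long as there is one. This yields $I_1$; put $\Delta=J-\operatorname{bl}(I_1)\ge2|I_1|$. \emph{Phase 2:} add light edges whose drop at the current set is at least $1$, as long as there is one. This yields $I\supset I_1$. Then every light edge has drop at most $1$ at $I_1$ and drop $0$ at $I$. Each edge added in Phase~2 lowers the number of blocks, so $|I\setminus I_1|\le\operatorname{bl}(I_1)=J-\Delta$, and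
\begin{equation}\label{eq:I}
|I|\le J-\Delta+|I_1|\le J-\tfrac12\Delta .
\end{equation}

\begin{proposition}\label{prop:gain}
For large $w$ we have $|I|\le(\frac12-\kappa)w$.
\end{proposition}

\begin{proof}
If $J\le(\frac12-\kappa)w$, this follows from \eqref{eq:I}. If $\Delta\ge4\kappa w$, then \eqref{eq:I}, Lemma~\ref{lem:classes}(a) and (H2) give $|I|\le\frac m2-2\kappa w\le(\frac12+\kappa)w-2\kappa w$. So assume $J>(\frac12-\kappa)w$ and $\Delta<4\kappa w$. We show that $f$ then looks like a staircase almost everywhere, and we find a light edge with drop at least $2$ at $I_1$, which is a contradiction.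

\emph{Almost all edges of $H_0$ are good.} Let $J_2$ be the number of classes with $|E_i|=2$. All other classes have at least three edges, so $m\ge2J_2+3(J-J_2)$, and
$$J_2\ge3J-m\ge(\tfrac32-3\kappa)w-(1+2\kappa)w=(\tfrac12-5\kappa)w .$$
The sum of $s-1$ over all $I_1$-blocks, $s$ being the size of the block, is $J-\operatorname{bl}(I_1)=\Delta$, and $s\le2(s-1)$ for $s\ge2$. So at most $2\Delta<8\kappa w$ indices lie in $I_1$-blocks with more than one element. Call an index $i$ \emph{free} if $|E_i|=2$ and $\{i\}$ is an $I_1$-block; at least $(\frac12-13\kappa)w$ indices are free. Call an edge of $H_0$ \emph{good} if the index of its class is free. At least $(1-26\kappa)w$ edges are good, so at most $(1+2\kappa)w-(1-26\kappa)w=28\kappa w$ are not.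

\emph{The even vertices form an almost alternating set.} For $u\in V$ let $\sigma_0(u)$ be the set of free indices in $\sigma(u)$. Consider a good edge, of class $E_i$. Exactly one of its ends lies in $X_i$ by Lemma~\ref{lem:classes}(c), and for $i'\ne i$ the function $f_{i'}$ has the same value at both ends. So the sets $\sigma_0$ at the two ends differ exactly by the element $i$, and their sizes have opposite parity. Let $Y=\{u\in W:|\sigma_0(u)|\text{ is even}\}$. Deleting from $H_0[W]$ the edges that are not good shows that $Y$ is almost alternating. The deletion leaves at most $30\kappa w$ runs, which are paths of good edges.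

\emph{Each run contains at most one vertex $u$ with $\sigma_0(u)=\emptyset$.} Let $u\ne u'$ be two such vertices in a run. If $f_i(u)\ne f_i(u')$, then some edge on the path from $u$ to $u'$ in the run belongs to $E_i$; this edge is good, so $i$ is free; but then $\sigma_0(u)=\sigma_0(u')=\emptyset$ gives $f_i(u)=f_i(u')=0$. Hence $f_i(u)=f_i(u')$ for all $i$, and $f(u)=f(u')$ by \eqref{eq:decomp}, contrary to injectivity.

\emph{An edge with drop at least $2$.} Let $P=\{u\in Y:\sigma_0(u)\ne\emptyset\}$. Then $|Y\setminus P|\le30\kappa w$, and $|\sigma_0(u)|\ge2$ for $u\in P$. By (M3) at least $\frac w{130}-R$ edges of $M$ lie inside $Y$. At most $30\kappa w$ of them have an end in $Y\setminus P$, as $M$ is a matching, and at most $\frac\kappa4w$ are heavy by \eqref{eq:heavy}. Since $31\kappa<\frac1{130}$, for large $w$ there remains a light edge $e=uv$ with $u,v\in P$. For $i\in\sigma_0(u)$ we have $u\in X_i$ and $|E_i|=2$, so $v\notin X_i$ by Lemma~\ref{lem:classes}(c); thus $f_i(u)\ne0=f_i(v)$, which shows $i\in T_e$ and $i\notin\sigma_0(v)$. The same holds with $u$ and $v$ exchanged. So $T_e$ contains the disjoint sets $\sigma_0(u)$ and $\sigma_0(v)$, hence at least four free indices. By Lemma~\ref{lem:drop}(b)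 the drop of $e$ at $I_1$ is at least $2$, although Phase~1 had ended.
\end{proof}

The numerical value of $\kappa$ enters at two points only: in the inequality $31\kappa<\frac1{130}$ just used, and in Step~2 of the proof of Proposition~\ref{prop:matchings}, where the almost alternating sets must be few enough for the union bound.

\section{The count}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $w$ be large and put $\eta=\kappa/4$. For each $M\in\mathcal M^*$ such that $H_M$ occurs, choose an embedding and form, as in Sections~\ref{sec:type} and~\ref{sec:merge}, its type, the sets $M_{\mathrm{heavy}}$ and $I$, the local types of the edges in $I$, and $M'=M_{\mathrm{light}}\setminus I$. Since $M=M_{\mathrm{heavy}}\cup I\cup M'$, these data determine $M$, and it suffices to count the possibilities for them.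

There are at most $C_1^{\,n}\le C_1^{\,2w}$ types. A matching on $W$ with $a$ edges can be chosen in at most $2^ww^a$ ways (choose the set of smaller ends, then their partners), and $a$ takes at most $w$ values; so at most $w2^ww^{a_0}\le4^ww^{a_0}$ matchings have at most $a_0$ edges. By \eqref{eq:heavy} and Proposition~\ref{prop:gain} this bounds the number of choices for $M_{\mathrm{heavy}}$ by $4^ww^{\kappa w/4}$ and for $I$ by $4^ww^{(1/2-\kappa)w}$. Given the type and $I$, the local types of the edges in $I$ can be chosen in at most $C_2^{\,w}$ ways.

These data determine the injective map $\Phi_I$, and hence the graph $\mathcal H$ on $W$ in which $u,v$ are adjacent if $\Phi_I(u)-\Phi_I(v)\in\bigcup_\beta\mathcal U\mathbf e_\beta$. By Lemma~\ref{lem:product}, $\mathcal H$ has at most $C_\eta w^{1+\eta}$ edges. Every edge of $M'$ has drop $0$ at $I$, so $M'$ is a matching in $\mathcal H$ by Lemma~\ref{lem:drop}(a). A matching in $\mathcal H$ is determined by naming, for each $u\in W$, its partner or the fact that it has none. By the inequality of arithmetic and geometric means the number of choices for $M'$ is at most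
$$\prod_{u\in W}(1+\deg_{\mathcal H}u)\le\Big(1+\frac{2|E(\mathcal H)|}w\Big)^w\le(1+2C_\eta w^\eta)^w\le(1+2C_\eta)^ww^{\kappa w/4}.$$
Altogether, the number of $M\in\mathcal M^*$ for which $H_M$ occurs is at most
$$C_1^{\,2w}\cdot4^ww^{\kappa w/4}\cdot4^ww^{(\frac12-\kappa)w}C_2^{\,w}\cdot(1+2C_\eta)^ww^{\kappa w/4}=C_3^{\,w}\,w^{(\frac12-\frac\kappa2)w},$$
where $C_3=16C_1^2C_2(1+2C_\eta)$ is a constant. This is less than the lower bound \eqref{eq:many} for $|\mathcal M^*|$ as soon as $w^{\kappa w/2}>2w^R\big(C_3\sqrt{2e}\big)^w$, which holds for large $w$, hence for large $p$ by (H2). For such $p$ some $H_M$ with $M\in\mathcal M^*$ does not occur, and by (M1) it is connected, has degrees at most $3$, and has girth greater than $k$.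
\end{proof}

\section{Completion to a cubic graph}\label{sec:cubic}

A graph that contains a non-occurring graph does not occur. To prove Theorem~\ref{thm:supp}(a) it is therefore enough to embed the graph $H$ of Theorem~\ref{thm:main} into a connected $3$-regular graph of girth greater than $k$. Adding the missing edges inside $H$ could create short cycles, so we take many copies of $H$ and join them along a finite group generated by involutions that satisfy no short relation.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]
We may assume $k\ge2$. Let $H$ be as in Theorem~\ref{thm:main} and $q=\sum_v(3-\deg v)$. If $q=0$ there is nothing to prove, so let $q>0$. Give each vertex $v$ exactly $3-\deg v$ \emph{slots}, and number all slots $1,\dots,q$.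

Call a word in the letters $1,\dots,q$ \emph{reduced} if consecutive letters are distinct, and let $\mathcal T$ be the set of reduced words of length at most $k$, the empty word included. (This is the ball of radius $k$ in the $q$-regular tree with a proper edge coloring.) Let $g_i$ be the map on $\mathcal T$ that deletes the last letter of a word ending in $i$, appends $i$ to a word of length less than $k$ not ending in $i$, and fixes all other words. The first two operations are inverse to each other, so $g_i$ is an involution. Let $G$ be the finite group of permutations of $\mathcal T$ generated by $g_1,\dots,g_q$, where in a product the left factor is applied first. If $i_1\dots i_s$ is reduced and $1\le s\le k$, then $g_{i_1}\cdots g_{i_s}$ sends the empty word to $i_1\dots i_s$, so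
\begin{equation}\label{eq:norel}
g_{i_1}\cdots g_{i_s}\ne1\qquad\text{for every reduced word with }1\le s\le k .
\end{equation}

Take a copy $H^x$ of $H$ for each $x\in G$. For each $x$ and $i$ join the vertex of slot $i$ in $H^x$ to the vertex of slot $i$ in $H^{xg_i}$ by a \emph{cross edge of color $i$}. As $g_i^2=1$, the pairs $(x,i)$ and $(xg_i,i)$ give the same edge, so each copy meets exactly one cross edge of each color. Let $\tilde H$ be the resulting graph. It is simple: $xg_i\ne x$ by \eqref{eq:norel}, and $xg_i=xg_j$ with $i\ne j$ would give $g_ig_j=1$, contradicting \eqref{eq:norel} because $k\ge2$. It is $3$-regular, since every slot is filled by one cross edge. It is connected, since $H$ is connected and the $g_i$ generate $G$. It contains $H$, so it does not occur in $\mathcal G(K,\mathcal U)$.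

A cycle of $\tilde H$ inside one copy has length greater than $k$. Any other cycle uses $s\ge1$ cross edges, of colors $i_1,\dots,i_s$ in order, starting from some copy $H^x$. Two consecutive cross edges are distinct and meet a common copy, so they have different colors, and the word $i_1\dots i_s$ is reduced. The cycle returns to $H^x$, so $xg_{i_1}\cdots g_{i_s}=x$. By \eqref{eq:norel}, $s>k$. Thus $\tilde H$ has girth greater than $k$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bhv}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{ess}
Evertse, Schlickewei and Schmidt, \emph{Ann. of Math.} 155 (2002), 807--836.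

\bibitem{milnor}
Milnor, \emph{Introduction to Algebraic K-theory}.

\bibitem{source}
\emph{The Difference Graph Of S-Units}, \texttt{http://www.math.klte.hu/publi/load\_doc.php?p=1633\&t=pap}.

\end{thebibliography}
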